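\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{The Pushdown Depth of the Languages $\{w^i : w\in\Sigma^+\}$}


\begin{abstract}
A deep pushdown automaton of depth $n$ may expand any one of the $n$ topmost
nonterminals of its pushdown. We determine which depth is needed to accept
$\{w^i : w\in\Sigma^+\}$ over an alphabet with at least two letters: depth
$n$ suffices if and only if $i\le 2n-1$, so the least depth is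
$\lfloor i/2\rfloor+1$. This answers the question whether the language of
$i$-th powers is accepted in depth $i$ but not in depth $i-1$: yes for $i=2$,
no for every $i\ge 3$. The upper bound is an explicit automaton; for $i=2n-1$,
all but one of its $n$ active nonterminals write two copies of $w$ each. The
lower bound is an exchange argument: a suitable segment of a computation writes
at most $2n-1$ intervals of the accepted word, and $2n-1$ intervals cannot serve
$2n$ copies. It also shows that a sublanguage of $\{w^i\}$ accepted in depth
$n\le i/2$ is exponentially sparse among all $i$-th powers.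
\end{abstract}

\section{The question and the answer}

\subsection*{Deep pushdown automata}

An ordinary pushdown automaton works only at the top of its pushdown. In
Meduna's deep pushdown automata, an expansion may take place further down, at
the $m$-th nonterminal from the top, where $m$ is bounded by a constant, the
\emph{depth}. The depth measures in how many places a single finite control can
work in a coordinated way.

Formally, a \emph{deep pushdown automaton} is a tuple
$M=(Q,\Sigma,\Gamma,R,s,S,F)$. Here $Q$ is a finite set of states, $\Sigma$ is
the input alphabet, and $\Gamma\supseteq\Sigma$ is the finite pushdown alphabet.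
The set $\Gamma\setminus\Sigma$ contains a bottom symbol $\#$. Further,
$s\in Q$ is the start state, $S\in\Gamma\setminus(\Sigma\cup\{\#\})$ is the start
symbol, and $F\subseteq Q$ is the set of final states. We call the elements of
$\Sigma$ \emph{terminals} and \emph{all} elements of $\Gamma\setminus\Sigma$,
including $\#$, \emph{nonterminals}, since all of them are counted when depth is
measured. $R$ is a finite set of rules $m\,qA\to pv$ with an integer $m\ge1$
and $q,p\in Q$, where either
\begin{itemize}
\item $A\in\Gamma\setminus(\Sigma\cup\{\#\})$ and
      $v\in(\Gamma\setminus\{\#\})^+$, or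
\item $A=\#$ and $v\in(\Gamma\setminus\{\#\})^*\#$.
\end{itemize}
A configuration is a triple
$(q,w,z)\in Q\times\Sigma^*\times(\Gamma\setminus\{\#\})^*\#$: state, unread
input, and pushdown with its top at the left. There are two kinds of moves:
\begin{itemize}
\item \emph{pop}: $(q,aw,az)\vdash(q,w,z)$ for $a\in\Sigma$;
\item \emph{expansion}: $(q,w,uAz)\vdash(p,w,uvz)$ if $m\,qA\to pv$ is a rule and
      $u$ contains exactly $m-1$ nonterminals, so that $A$ is the $m$-th
      nonterminal from the top.
\end{itemize}
The accepted language is
\[
 L(M)=\{w\in\Sigma^*:(s,w,S\#)\vdash^*(f,\varepsilon,\#)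
 \text{ for some } f\in F\}.
\]
$M$ has depth $n$ if all its rules satisfy $m\le n$, and $PD_n$ is the class of
languages accepted by deep pushdown automata of depth $n$. By definition
$PD_n\subseteq PD_{n+1}$. Meduna showed that $PD_1$ is the class of context-free
languages and that $PD_n\subsetneq PD_{n+1}$ for every $n\ge1$.

\subsection*{Powers}

For $i\ge1$ put
\[
 L_i(\Sigma)=\{w^i:w\in\Sigma^+\}.
\]
These languages are natural tests for depth: to produce $w^i$ one has to
coordinate $i$ distant places. Over a one-letter alphabet $L_i(\Sigma)$ is
regular, so we take $|\Sigma|\ge2$.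

With $i$ active nonterminals the task is easy: start from $A^i$ and repeatedly
choose a letter $a$ and replace each of the $i$ symbols $A$ by $aA$; in the last
round replace them, from right to left, by $a$. This suggests that one
nonterminal per copy is what is needed. Open Problem~1 of \cite{HowToPop} asks
whether indeed
\[
 L_i(\Sigma)\in PD_i\quad\text{but}\quad L_i(\Sigma)\notin PD_{i-1}
\]
for every $i\ge2$ and every alphabet $\Sigma$ with at least two symbols.

However, a nonterminal can write on both of its sides, and this nearly halves
the cost.

\begin{theorem}\label{thm:main}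
Let $|\Sigma|\ge2$, $i\ge1$ and $n\ge1$. Then $L_i(\Sigma)\in PD_n$ if and only
if $i\le 2n-1$. Equivalently, the least depth of a deep pushdown automaton
accepting $L_i(\Sigma)$ is $\lfloor i/2\rfloor+1$.
\end{theorem}

The two formulations agree because $i\le 2n-1$ means $n\ge(i+1)/2$, that is,
$n\ge\lfloor i/2\rfloor+1$. The lower bound comes from a statement about all
sublanguages of $L_i(\Sigma)$.

\begin{theorem}\label{thm:sparse}
Let $L'\in PD_n$ with $L'\subseteq L_i(\Sigma)$ and $i\ge2n$, and let
$W_\ell=\{w\in\Sigma^\ell:w^i\in L'\}$. Then there are $\delta>0$ and a
polynomial $\pi$ such that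
\[
 |W_\ell|\le\pi(\ell)\,|\Sigma|^{(1-\delta)\ell}
 \qquad\text{for all sufficiently large }\ell .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $|\Sigma|\ge2$.
\begin{enumerate}
\item For every $i\ge2$ we have $L_i(\Sigma)\in
  PD_{\lfloor i/2\rfloor+1}\setminus PD_{\lfloor i/2\rfloor}$. In particular
  $L_i(\Sigma)\in PD_i$.
\item For $i\ge2$, $L_i(\Sigma)\notin PD_{i-1}$ holds if and only if $i=2$. So
  the question above has a positive answer for $i=2$ and a negative answer for
  every $i\ge3$.
\item If $i\ge2n$ and $L'\subseteq L_i(\Sigma)$ satisfies
  $\limsup_{\ell}|W_\ell|^{1/\ell}=|\Sigma|$, with $W_\ell$ as in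
  Theorem~\ref{thm:sparse}, then $L'\notin PD_n$.
\item For every $n\ge1$, $L_{2n}(\Sigma)\in PD_{n+1}\setminus PD_n$; this proves
  again that $PD_n\subsetneq PD_{n+1}$.
\end{enumerate}
\end{corollary}

\begin{proof}
Part~1 is Theorem~\ref{thm:main}, with $\lfloor i/2\rfloor+1\le i$ for $i\ge2$.
For part~2, $\lfloor i/2\rfloor+1\le i-1$ holds for every $i\ge3$ and fails for
$i=2$. For part~3, if $L'$ were in $PD_n$, Theorem~\ref{thm:sparse} would give
$\limsup_\ell|W_\ell|^{1/\ell}\le|\Sigma|^{1-\delta}<|\Sigma|$. Part~4 is part~1
with $i=2n$.
\end{proof}

Section~\ref{sec:upper} constructs the automata. Section~\ref{sec:ww} proves the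
lower bound in the smallest case $n=1$, $i=2$, where the exchange argument can be
seen on a derivation tree. Sections~\ref{sec:blocks} and~\ref{sec:count} prove
Theorem~\ref{thm:sparse} in general.

\subsection*{Expand first, read later}

The input plays no active role: it is only compared with what has been written.
For a state $q$ and a string $uAz$ write
\[
 (q,uAz)\Rightarrow(p,uvz)
\]
if $m\,qA\to pv$ is a rule and $u$ contains exactly $m-1$ nonterminals.

\begin{lemma}\label{lem:noinput}
$L(M)=\{w\in\Sigma^*:(s,S\#)\Rightarrow^*(f,w\#)\text{ for some }f\in F\}$.
\end{lemma}

\begin{proof}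
In an accepting computation on $w$, replace each configuration $(q,w_2,z)$, where
$w=w_1w_2$, by $(q,w_1z)$, thus putting back the input already popped. A pop move
then changes nothing, and an expansion becomes a $\Rightarrow$-step, because the
prefix $w_1\in\Sigma^*$ does not affect the count of nonterminals. The last
configuration $(f,\varepsilon,\#)$ becomes $(f,w\#)$. Conversely, given
$(s,S\#)\Rightarrow^*(f,w\#)$, start from $(s,w,S\#)$, perform all these
expansions without reading input, reaching $(f,w,w\#)$, and then pop $w$.
\end{proof}

\section{Writing $2n-1$ copies in depth $n$}\label{sec:upper}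

\subsection*{Three copies in depth two}

A nonterminal $A$ can write to its left and to its right. But if a rule
$A\to aAa$ is used repeatedly, the letters to the left of $A$ appear in the order
of time and those to the right in the reverse order: we get $wAw^R$, where $w^R$
is $w$ reversed. To get $wAw$, the right side must be written with the letters
of $w$ taken from last to first, and the left side with the letters taken from
first to last. These are two separate phases, and between them $w$ must be
remembered. The pushdown can remember it: in Phase~1 we store the letters of $w$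
as nonterminals $X_a$, one for each $a\in\Sigma$, placed so that the first
remaining one is always within reach in Phase~2; there we read them from
left to right and turn them into terminals. The memory itself then becomes a
third copy of $w$.

In depth two this reads as follows, with $a$ ranging over $\Sigma$, start
state $s$ and final state $f$:
\[
\begin{array}{lll}
\text{start:} & 1\,sS\to g\,AB, & \\[2pt]
\text{Phase 1, ordinary round:} & 2\,gB\to g_a\,BX_a, & 1\,g_aA\to g\,Aa,\\
\text{Phase 1, last round:} & 2\,gB\to g'_a\,X_a, & 1\,g'_aA\to d\,Aa,\\[2pt]
\text{Phase 2, ordinary round:} & 2\,dX_a\to d_a\,a, & 1\,d_aA\to d\,aA,\\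
\text{Phase 2, last round:} & 2\,dX_a\to d'_a\,a, & 1\,d'_aA\to f\,a .
\end{array}
\]
For $w=ab$ the automaton chooses $b$ first and then $a$:
\[
\begin{aligned}
(s,S\#)&\Rightarrow(g,AB\#)\Rightarrow(g_b,ABX_b\#)\Rightarrow(g,AbBX_b\#)\\
&\Rightarrow(g'_a,AbX_aX_b\#)\Rightarrow(d,AabX_aX_b\#)\\
&\Rightarrow(d_a,AabaX_b\#)\Rightarrow(d,aAabaX_b\#)\\
&\Rightarrow(d'_b,aAabab\#)\Rightarrow(f,ababab\#).
\end{aligned}
\]
The last round of Phase~2 has to be guessed. If the guess comes too early, some
$X_c$ survives, and no rule applies in state $f$. If it does not come in time, the
second nonterminal becomes $\#$, and no rule applies in state $d$. Hence the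
automaton accepts exactly $L_3(\Sigma)$, and $L_3(\Sigma)\in PD_2$.

\subsection*{The general automaton}

With $n-1$ symbols $A$ instead of one, each writes two copies and the memory
gives one more, which makes $2n-1$. For even $i$ this is one copy too many, and
we let the first $A$ write only to its left.

\begin{proposition}\label{prop:upper}
If $1\le i\le2n-1$, then $L_i(\Sigma)\in PD_n$.
\end{proposition}

\begin{proof}
For $i=1$ the rules $1\,sS\to s\,aS$ and $1\,sS\to f\,a$ for $a\in\Sigma$, with
final state $f$, accept $\Sigma^+$ in depth $1$. Let $i\ge2$. Since
$PD_m\subseteq PD_{m+1}$, we may take the least admissible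
$n=\lfloor i/2\rfloor+1$. Put $h=n-1\ge1$,
so $i=2h+1$ or $i=2h$. Let $j_0=1$ if $i$ is odd and $j_0=2$ if $i$ is even.

The nonterminals are $\#,S,A,B$ and $X_a$ for $a\in\Sigma$; the final state is
$f$. For all $a\in\Sigma$ we take the following rules.
\begin{itemize}
\item \emph{Start:} $1\,sS\to g\,A^hB$.
\item \emph{Phase 1, ordinary round:} $n\,gB\to g_{a,j_0}\,BX_a$, and
  $j\,g_{a,j}A\to g_{a,j+1}\,Aa$ for $j_0\le j\le h$, where $g_{a,h+1}$
  denotes $g$.
\item \emph{Phase 1, last round:} $n\,gB\to g'_{a,j_0}\,X_a$, and
  $j\,g'_{a,j}A\to g'_{a,j+1}\,Aa$ for $j_0\le j\le h$, where $g'_{a,h+1}$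
  denotes $d$.
\item \emph{Phase 2, ordinary round:} $n\,dX_a\to d_{a,1}\,a$, and
  $j\,d_{a,j}A\to d_{a,j+1}\,aA$ for $1\le j\le h$, where $d_{a,h+1}$
  denotes $d$.
\item \emph{Phase 2, last round:} $n\,dX_a\to d'_{a,h}\,a$, and
  $j\,d'_{a,j}A\to d'_{a,j-1}\,a$ for $j=h,h-1,\dots,1$, where $d'_{a,0}$
  denotes $f$.
\end{itemize}
(For $i=2$ there is no $j$ with $j_0\le j\le h$; a round of Phase~1 is then a
single step.) All right-hand sides are nonempty and contain no $\#$, and the
depth is $n$. We use Lemma~\ref{lem:noinput}.

\emph{Phase 1.} After the start rule the string is $A^hB\#$. In state $g$ the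
first $h$ nonterminals are the symbols $A$ and the $n$-th is $B$, and the states
force the automaton to work in rounds. A round with letter $a$ inserts $X_a$
directly to the right of $B$ (in the last round $B$ itself becomes $X_a$), and
then inserts $a$ directly to the right of the $j$-th $A$ for
$j=j_0,\dots,h$. A computation that never performs a last round never
reaches $f$. So suppose Phase~1 consists of $k\ge1$ rounds with letters
$c_1,\dots,c_k$ in order of time, the $k$-th being the last round, and put
$w=w_1\cdots w_k=c_kc_{k-1}\cdots c_1$. Since each new letter is inserted in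
front of the earlier ones, state $d$ is reached with the string
\[
 A\,\hat w\,(Aw)^{h-1}X_{w_1}\cdots X_{w_k}\#,\qquad
 \hat w=\begin{cases}w,& i\text{ odd},\\ \varepsilon,& i\text{ even}.\end{cases}
\]

\emph{Phase 2.} In state $d$ the first $h$ nonterminals are the symbols $A$, and
the $n$-th is the leftmost remaining $X$. If none remains, the $n$-th
nonterminal is $\#$, and no rule applies. An ordinary round turns this leftmost
$X_a$ into $a$ and inserts $a$ directly to the left of each $A$. After $r$
ordinary rounds, with $u=w_1\cdots w_r$, the string is therefore
\[
 uA\,\hat w\,(uAw)^{h-1}\,u\,X_{w_{r+1}}\cdots X_{w_k}\# .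
\]
State $f$ is reached only through a last round, which requires $r<k$. It
turns $X_{w_{r+1}}$ into $w_{r+1}$ and then the $h$-th, \dots, first $A$ into
$w_{r+1}$; because of this order, the $j$-th $A$ is still the $j$-th
nonterminal when its turn comes. With $u'=w_1\cdots w_{r+1}$ the result is
\[
 u'\,\hat w\,(u'w)^{h-1}\,u'\,X_{w_{r+2}}\cdots X_{w_k}\# .
\]
No rule applies in state $f$, so acceptance requires $r+1=k$, that is, $u'=w$.
The accepted word is then $w\hat w\,w^{2h-2}w$, which is $w^{2h+1}$ for odd $i$
and $w^{2h}$ for even $i$; in both cases it is $w^i$. Conversely, every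
$w=w_1\cdots w_k\in\Sigma^+$ arises by choosing $c_j=w_{k+1-j}$.
\end{proof}

\section{The lower bound in the smallest case}\label{sec:ww}

We now turn to the lower bound and begin with $n=1$, $i=2$: for $|\Sigma|\ge2$,
the language $L_2(\Sigma)$ is not context-free. We give a proof that
generalizes. In this section and in Section~\ref{sec:count} the positions of a
word of length $L$ are $0,\dots,L-1$, and $v_r$ denotes the letter of $v$ at
position $r$.

Suppose a context-free grammar with nonterminal set $N$ generates $L_2(\Sigma)$.
Let each right-hand side have at most $\tau\ge1$ terminals and at most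
$\kappa\ge1$ nonterminals. Let $L=2\ell\ge4\tau$, and for each
$w\in\Sigma^\ell$ fix a derivation tree of $ww$.

\emph{A subtree of intermediate size.} Call the number of terminals below a node
its size. Start at the root, which has size $L$, and pass repeatedly to a
nonterminal child of largest size. The walk ends at a node without
nonterminal children, whose size is at most $\tau\le L/4$. So there is a first
node of size at most $L/2$. Its parent has size greater than $L/2$, at most
$\tau$ of which comes from the parent's own terminals, so the node has size at
least $(L/2-\tau)/\kappa\ge L/(4\kappa)$. Its yield occupies an interval $I$ of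
positions of $ww$ with $L/(4\kappa)\le|I|\le L/2$.

\emph{Exchange.} Put $w,w'$ in the same class if the chosen nodes have the same
label and the same interval $I$. There are at most $|N|(L+1)^2$ classes. For
$w,w'$ in the same class, replace the chosen subtree for $w$ by that for $w'$.
This derives the word $H$ that agrees with $w'w'$ on $I$ and with $ww$ elsewhere.
By assumption $H=uu$ with $|u|=\ell$.

\emph{Comparison.} Since $|I|\le\ell$, for every position in $I$ the other
position congruent to it modulo $\ell$ lies outside $I$. So if $r$ is the residue
modulo $\ell$ of a position in $I$, then $u_r=w'_r$ and $u_r=w_r$. Thus all words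
of a class agree in the same $|I|\ge\ell/(2\kappa)$ places, and a class has at
most $|\Sigma|^{\ell-\ell/(2\kappa)}$ words. Polynomially many classes of this
size cannot cover all $|\Sigma|^\ell$ words if $\ell$ is large.

\medskip

For depth $n$ the question is what takes the place of the subtree. A computation
still has a tree: each nonterminal has the symbols that replace it as children.
But subtrees can no longer be exchanged on their own, because the single state
moves to and fro between different parts of the tree. What can be exchanged is a
segment of \emph{time}, provided its interaction with the rest of the computation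
has a bounded description. Such segments are constructed next. They write
$2n-1$ intervals instead of one.

\section{Blocks}\label{sec:blocks}

Let $M$ be a deep pushdown automaton of depth $n$. The hypothesis
$L(M)\subseteq L_i(\Sigma)$ is not needed in this section.

\subsection*{Padding}

It is convenient that at every moment before the end there are at least $n$
nonterminals, and that the whole computation is itself one of the segments we
look at. To achieve this we put $n-1$ inert symbols below the bottom symbol. Add
new nonterminals $Z,\bot$, new states $s_0,e$, and the rules
\[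
 1\,s_0Z\to s\,S\#,\qquad 1\,f\#\to e\,\varepsilon\quad(f\in F).
\]
The result is not a deep pushdown automaton in the strict sense, but
$\Rightarrow$ is defined for it as before, where now $\#$, $Z$, $\bot$ are all
counted as nonterminals. All rules still have depth at most $n$, no rule
rewrites $\bot$, and no rule starts in state $e$.

\begin{lemma}\label{lem:pad}
For $w\in\Sigma^*$ we have $w\in L(M)$ if and only if
$(s_0,Z\bot^{n-1})\Rightarrow^*(e,w\bot^{n-1})$.
\end{lemma}

\begin{proof}
The first step must lead to $(s,S\#\bot^{n-1})$. As long as $\#$ has not been
erased, the string has the form $\alpha\#\bot^{n-1}$ with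
$\alpha\in(\Gamma\setminus\{\#\})^*$. A rule of $M$ applies to this string
exactly when it applies to $\alpha\#$, with the same effect: if $\alpha\#$ has
at least $m$ nonterminals, the $m$-th one is the same in both strings; otherwise
the $m$-th nonterminal of $\alpha\#\bot^{n-1}$ is $\bot$ or does not exist, and
no rule of $M$ with this number $m$ applies to either string. State $e$ is
entered only by erasing $\#$ when it is the first nonterminal, in a state
$f\in F$; then $\alpha\in\Sigma^*$, and after this step nothing more happens. So
the derivations in question correspond to those $(s,S\#)\Rightarrow^*(f,w\#)$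
with $f\in F$, and Lemma~\ref{lem:noinput} applies.
\end{proof}

A \emph{full derivation} of $W\in L(M)$ is a derivation
\[
 (q_0,\zeta_0)\Rightarrow(q_1,\zeta_1)\Rightarrow\cdots\Rightarrow(q_T,\zeta_T)
\]
from $(s_0,Z\bot^{n-1})$ to $(e,W\bot^{n-1})$. Its step $t+1$ leads from
$\zeta_t$ to $\zeta_{t+1}$. Let $c_t$ be the number of nonterminals in $\zeta_t$.
Then $c_0=n$ and $c_T=n-1$. For $t<T$ we have $q_t\ne e$, since no rule starts in
$e$; so $\#$ has not yet been erased, $Z$ or $\#$ is present in addition to
$\bot^{n-1}$, and $c_t\ge n$. A step replaces one nonterminal, so
$c_{t+1}\ge c_t-1$.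

\subsection*{Definition of a block}

Which segments of time have a bounded description? All rewriting should take
place in the descendants of a bounded number of nonterminals present at the
beginning, and these descendants should contain a bounded number of
nonterminals at the end. Both are achieved by stopping when the number of
nonterminals drops for the first time: until then there are always $n$
nonterminals shielding those that stood below the $n$-th at the beginning.

For $t<T$ let $t'$ be the least index greater than $t$ with $c_{t'}<c_t$. It
exists because $c_t\ge n>c_T$, and $c_{t'}=c_t-1$ because the count never drops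
by more than one at a time. The \emph{block} $E_t$ consists of the steps
$t+1,\dots,t'$. Write
\[
 \zeta_t=x_0A_1x_1A_2\cdots x_{n-1}A_n\,\rho ,
\]
where $A_1,\dots,A_n$ are the first $n$ nonterminals and $x_j\in\Sigma^*$. The
\emph{descendants} of a nonterminal occurrence are the occurrence itself as long
as it is not rewritten, then the symbols replacing it, the symbols replacing
these, and so on.

\begin{lemma}\label{lem:block}
During $E_t$ only descendants of $A_1,\dots,A_n$ are rewritten, and before each
step of $E_t$ these descendants include at least $n$ nonterminals. Consequently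
\[
 \zeta_{t'}=x_0y_1x_1y_2\cdots x_{n-1}y_n\,\rho ,
\]
where $y_j$ consists of the descendants of $A_j$, and $y_1,\dots,y_n$ together
contain exactly $n-1$ nonterminals.
\end{lemma}

\begin{proof}
Let $t\le u<t'$ and suppose that $\rho$, which contains $c_t-n$ nonterminals, has
not been touched up to time $u$. By the definition of $t'$ we have $c_u\ge c_t$,
so at least $c_u-(c_t-n)\ge n$ nonterminals stand to the left of $\rho$, all of
them descendants of $A_1,\dots,A_n$. A rule of depth at most $n$ rewrites one of
these and again does not touch $\rho$. This proves the first sentence by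
induction on $u$. At time $t'$ the number of nonterminals outside $\rho$ is
$c_{t'}-(c_t-n)=n-1$.
\end{proof}

Let $B_1,\dots,B_{n-1}$ be the nonterminals in $y_1\cdots y_n$ from left to
right, and let $k_j$ be the number of them in $y_j$. Cutting each $y_j$ at its
nonterminals gives $k_j+1$ (possibly empty) terminal strings, altogether
\[
 \sum_{j=1}^n(k_j+1)=(n-1)+n=2n-1
\]
strings $e_1,\dots,e_{2n-1}$, numbered from left to right. We call them the
\emph{pieces} of the block. Terminals are never erased, so the number
$\sigma(t)$ of terminals created during $E_t$ is $\sum_r|e_r|$. The \emph{type}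
of $E_t$ is
\[
 (q_t;\,A_1,\dots,A_n;\;q_{t'};\,B_1,\dots,B_{n-1};\;k_1,\dots,k_n).
\]
There are finitely many types; let $C$ be their number, which depends only
on $M$ and $n$.

The final string arises from $\zeta_{t'}$ by replacing each nonterminal by what
it finally derives. Deleting the symbols $\bot$ we obtain
\begin{equation}\label{eq:W}
 W=b_0e_1b_1e_2\cdots e_{2n-1}b_{2n-1}.
\end{equation}
Here $b_0=x_0$, $b_{2n-1}$ is what $\rho$ finally derives, and each $b_r$ with
$0<r<2n-1$ is either one of the strings $x_j$ or what one of the $B_j$ finally
derives, always with $\bot$ deleted. The numbers $k_j$ determine which $x_j$ or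
$B_j$ fills which gap between the pieces. Apart from this, the \emph{background}
strings $b_r$ depend only on the steps outside $E_t$. For
$n=2$ and $k_1=1$, $k_2=0$ the situation is
\[
\begin{array}{r@{\;=\;}c|c|c|c|c}
 \zeta_t   & x_0 & A_1           & x_1 & A_2 & \rho\\
 \zeta_{t'}& x_0 & e_1\,B_1\,e_2 & x_1 & e_3 & \rho\\
 W         & b_0 & e_1\;b_1\;e_2 & b_2 & e_3 & b_3
\end{array}
\]

\begin{example}\label{ex:block}
Take the depth-two automaton for $www$ from Section~\ref{sec:upper}, with
padding, a word $w=w_1\cdots w_k$, and $0\le r<k$. Put $u=w_1\cdots w_{k-r}$ and
$z=w_{k-r+1}\cdots w_k$, so that $w=uz$, and write $X_z$ for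
$X_{w_{k-r+1}}\cdots X_{w_k}$. After $r$ ordinary rounds of Phase~1 the string is
$A\,z\,B\,X_z\#\bot$, with $r+4$ nonterminals. We consider the block that starts
here. The number of nonterminals drops to $r+3$ for the first time in Phase~2, in
the step that turns the symbol $X_{w_{k-r}}$ of the memory, the one for the last
letter of $u$, into a terminal. If $u^-$ denotes $u$ without its last letter, the
string is then
\[
 u^-Au\;z\;u\;X_z\#\bot .
\]
So $x_1=z$, $y_1=u^-Au$, $y_2=u$, and the three pieces are $u^-,u,u$. Up to one
letter in the first copy, the block writes the prefix $u$ of $w$ in all three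
copies. This is how a computation of depth two keeps three copies consistent. The
lower bound will follow because $2n-1$ pieces cannot do the same for $2n$ copies.
\end{example}

\subsection*{Exchanging blocks}

\begin{lemma}\label{lem:exchange}
Let $E_t$ be a block of a full derivation of $W$, with \eqref{eq:W}, and let
$E^*$ be a block of the same type, with pieces $e^*_1,\dots,e^*_{2n-1}$, of
any full derivation. Then
\[
 b_0e^*_1b_1e^*_2\cdots e^*_{2n-1}b_{2n-1}\in L(M).
\]
\end{lemma}

\begin{proof}
Whether a rule applies, and to which nonterminal, depends only on the state and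
on the sequence of nonterminals in the string. Carry out the rule sequence of
$E^*$ from $(q_t,\zeta_t)$. At the beginning the state and the first $n$
nonterminals are those at the beginning of $E^*$. By Lemma~\ref{lem:block},
applied to $E^*$, before each step of $E^*$ the descendants of the first $n$
nonterminals include at least $n$ nonterminals. So every rule of $E^*$, having
depth at most $n$, finds its nonterminal among these descendants and never
depends on what follows them. By induction on the steps, the rules
apply here as in $E^*$, and the descendants of $A_1,\dots,A_n$ are the same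
strings as in $E^*$. We arrive in state $q_{t'}$ with the string
$x_0y^*_1x_1y^*_2\cdots x_{n-1}y^*_n\,\rho$, where $y^*_j$ is the string that
$A_j$ derives in $E^*$. Since the types agree, $y^*_j$ contains $k_j$
nonterminals, and the sequence of nonterminals in $y^*_1\cdots y^*_n$ is
$B_1,\dots,B_{n-1}$. So this string is
$\zeta_{t'}$ with each $e_r$ replaced by $e^*_r$; it has the same sequence of
nonterminals as $\zeta_{t'}$. The remaining steps $t'+1,\dots,T$ stay applicable,
and the derived word is the one stated. It is in $L(M)$ by
Lemma~\ref{lem:pad}.
\end{proof}

The state and the nonterminals in the type make the rules applicable; the numbers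
$k_j$ ensure that the pieces fall into the same gaps of the background.

\subsection*{Blocks of intermediate size}

Let $\tau\ge1$ bound the number of terminals and $\kappa\ge1$ the number of
nonterminals in all right-hand sides, those of the added rules included. Put
$\delta=1/(4\kappa)$.

\begin{lemma}\label{lem:size}
Every full derivation of a word of length $L\ge4\tau$ contains a block $E_t$ with
$\delta L\le\sigma(t)\le L/2$.
\end{lemma}

\begin{proof}
Blocks decompose into smaller blocks just as trees decompose into subtrees. Let
step $t+1$ use a right-hand side $v$ with $k$ nonterminals and $|v|_\Sigma$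
terminals, so that $c_{t+1}=c_t-1+k$. If $k=0$, then $t'=t+1$ and $E_t$ is a
single step. If $k\ge1$, put $t_1=t+1$ and $t_{j+1}=(t_j)'$ for $1\le j\le k$.
Then
\[
 c_{t_j}=c_t+k-j\qquad(1\le j\le k+1).
\]
For $j\le k$ this is at least $c_t\ge n$, so $t_j<T$ and $(t_j)'$ is defined. For
$t_j\le u<t_{j+1}$ with $j\le k$ we have $c_u\ge c_{t_j}\ge c_t$. Hence $t_{k+1}$
is the first time after $t$ at which the count is less than $c_t$, that is,
$t_{k+1}=t'$. So $E_t$ consists of step $t+1$ followed by the blocks
$E_{t_1},\dots,E_{t_k}$, which we call its children, and
\begin{equation}\label{eq:children}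
 \sigma(t)=|v|_\Sigma+\sum_{j=1}^k\sigma(t_j).
\end{equation}

Since $c_u\ge n=c_0$ for all $u<T$, the block $E_0$ is the whole derivation, and
$\sigma(0)=L$. Start at $E_0$ and pass repeatedly to a child with largest
$\sigma$. Children are shorter than their parents, so this ends, at a block
consisting of a single step, with $\sigma\le\tau\le L/4$. Hence there is a first
block on the path with $\sigma\le L/2$. It is not $E_0$, and its parent has
$\sigma>L/2$. By \eqref{eq:children}, applied to the parent, which has at most
$\kappa$ children, the block satisfies
\[
 \sigma\ge\frac{L/2-\tau}{\kappa}\ge\frac{L}{4\kappa}=\delta L .\qedhere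
\]
\end{proof}

\section{Counting}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:sparse}]
Let $M$ have depth $n$ with $L(M)=L'\subseteq L_i(\Sigma)$, where $i\ge2n$. Let
$C,\tau,\delta$ be as in Section~\ref{sec:blocks}. Let $\ell\ge1$ be so large
that $L=i\ell\ge4\tau$.

\emph{Classes.} For each $w\in W_\ell$ fix a full derivation of $w^i$ and a block
in it as in Lemma~\ref{lem:size}. By \eqref{eq:W} its pieces occupy $2n-1$
disjoint, possibly empty, intervals of positions in $\{0,\dots,L-1\}$. Let $I$ be
their union, so
\[
 \delta L\le|I|\le L/2 .
\]
Put two words of $W_\ell$ in the same class if their blocks have the same type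
and the same endpoints of all $2n-1$ intervals. There are at most
$C(L+1)^{4n-2}$ classes. Fix a class. It determines $I$. Call a residue
$r\in\{0,\dots,\ell-1\}$
\begin{itemize}
\item \emph{full} if all of $r,r+\ell,\dots,r+(i-1)\ell$ lie in $I$,
\item \emph{empty} if none of them lies in $I$,
\item \emph{mixed} otherwise.
\end{itemize}
Let $\alpha,\beta,\mu$ be the numbers of full, empty and mixed residues.

\emph{Claim 1: all words of the class agree at all mixed residues.} Let $w,w'$ be
in the class. Replace the block for $w$ by that for $w'$. The pieces have
the same lengths and positions, so by Lemma~\ref{lem:exchange} the word $H$ that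
agrees with $w'^i$ on $I$ and with $w^i$ elsewhere belongs to
$L(M)\subseteq L_i(\Sigma)$. Since $|H|=i\ell$, we have $H=u^i$ with $|u|=\ell$.
If $r$ is mixed, a position congruent to $r$ in $I$ gives $u_r=w'_r$, and one
outside $I$ gives $u_r=w_r$. So $w_r=w'_r$.

\emph{Claim 2: $\mu\ge\delta\ell$.} In Section~\ref{sec:ww} every residue met
by $I$ was mixed, simply because a short interval meets each residue at most once.
Several intervals can avoid mixed residues almost completely, as
Example~\ref{ex:block} shows for three intervals and $i=3$. It is here, and only
here, that the hypothesis $i\ge2n$ is used.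

Suppose $\mu<\delta\ell$. Positions in $I$ have full or mixed residues, so
$\delta i\ell\le|I|\le i(\alpha+\mu)$ and
\[
 \alpha\ge\delta\ell-\mu>0 .
\]
Positions outside $I$ have empty or mixed residues, so
$i\ell/2\le L-|I|\le i(\beta+\mu)$ and, because $\delta\le1/4$,
\[
 \beta\ge\ell/2-\mu>\ell/4>0 .
\]
Choose a full residue $p$ and an empty residue $q$. All the $i$ positions
$p+c\ell$, $0\le c\le i-1$, lie in $I$. For $0\le c\le i-2$ there is, strictly
between $p+c\ell$ and $p+(c+1)\ell$, a position congruent to $q$ modulo $\ell$,
and it is not in $I$. Hence no two of the $i$ positions $p+c\ell$ lie in the same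
interval. But $I$ is a union of only $2n-1<i$ intervals, a contradiction.

By the two claims, a class has at most
$|\Sigma|^{\ell-\mu}\le|\Sigma|^{(1-\delta)\ell}$ words. Therefore
\[
 |W_\ell|\le C\,(i\ell+1)^{4n-2}\,|\Sigma|^{(1-\delta)\ell}
\]
for all $\ell$ with $i\ell\ge4\tau$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $i\le2n-1$, then $L_i(\Sigma)\in PD_n$ by Proposition~\ref{prop:upper}. Let
$i\ge2n$ and suppose $L_i(\Sigma)\in PD_n$. For $L'=L_i(\Sigma)$ we have
$W_\ell=\Sigma^\ell$ for all $\ell\ge1$, so Theorem~\ref{thm:sparse} gives
$|\Sigma|^{\delta\ell}\le\pi(\ell)$ for all large $\ell$. Since $|\Sigma|\ge2$,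
the left side grows exponentially, which is impossible.
\end{proof}

\begin{thebibliography}{1}
\bibitem{HowToPop}
\emph{How To Pop A Deep PDA Matters},
\url{http://wortspieler.org/Dateien/Work/Pubs/DeepPDApop.pdf}.
\end{thebibliography}

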